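# Rational Wedges in Cyclic Polygons with Rational Sides and Area

## Triangle plus sector: a chord function whose derivative is the angle

Fix a number $s>0$ and look at a chord of length $2s$ in a circle of radius $\sqrt X\ge s$. Seen from the center, half of the chord subtends the angle $\arcsin(s/\sqrt X)\in(0,\pi/2]$. The triangle spanned by the center and the chord has area $s\sqrt{X-s^2}$, and the circular sector over the chord has area $X\arcsin(s/\sqrt X)$. Add the two:
$$L(X)=s\sqrt{X-s^2}+X\arcsin\frac{s}{\sqrt X}.\tag{1}$$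
Now keep the chord length fixed and vary $X$. For $X>s^2$,
$$\frac{d}{dX}\,s\sqrt{X-s^2}=\frac{s}{2\sqrt{X-s^2}},\qquad X\,\frac{d}{dX}\arcsin\frac{s}{\sqrt X}=X\cdot\frac{-\frac s2X^{-3/2}}{\sqrt{1-s^2/X}}=-\frac{s}{2\sqrt{X-s^2}},$$
and the two terms cancel. So $L'(X)=\arcsin(s/\sqrt X)$: the derivative of "triangle plus sector" is exactly the half-angle.

Here is what this is for. Take several half-chords $s_1,\dots,s_n$, write $L_j$ for (1) with $s=s_j$, choose signs $\varepsilon_j=\pm1$, an integer $k$, a real number $A$, and form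
$$F(X)=\sum_j\varepsilon_jL_j(X)-k\pi X-A.\tag{2}$$
Then $F'(X)=\sum_j\varepsilon_j\arcsin(s_j/\sqrt X)-k\pi$ and $F(X)-XF'(X)=\sum_j\varepsilon_js_j\sqrt{X-s_j^2}-A$. Hence, for $X>\max_j s_j^2$, we have $F(X)=F'(X)=0$ exactly when
$$\sum_j\varepsilon_j\arcsin\frac{s_j}{\sqrt X}=k\pi\qquad\text{and}\qquad\sum_j\varepsilon_js_j\sqrt{X-s_j^2}=A .$$
The first equation says that a polygon with half-sides $s_j$, possibly folded, closes up on the circle of radius $\sqrt X$. The second says that its signed area is $A$. Two geometric conditions on one unknown have become one condition: a double zero of one function.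

As a test, take the triangle with sides $13,14,15$. Its area is $84$ and its circumradius is $R=\frac{13\cdot14\cdot15}{4\cdot 84}=\frac{65}8$. The distances from the center to the sides are $\frac{39}8,\frac{33}8,\frac{25}8$; for instance $(\frac{65}8)^2-(\frac{13}2)^2=\frac{4225-2704}{64}=(\frac{39}8)^2$. The three wedge triangles have areas
$$\tfrac{13}2\cdot\tfrac{39}8=31.6875,\qquad 7\cdot\tfrac{33}8=28.875,\qquad \tfrac{15}2\cdot\tfrac{25}8=23.4375,$$
with sum $84$, and the half-angles sum to $\pi$. So with all signs $+$, $k=1$ and $A=84$, the function $F$ has a double zero at $X=R^2$.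

We shall extend $L_j$ to complex $X$, and the proof will turn on the claim that, in the open upper half-plane, $F$ has no double zero at all. The reason will be a count: for suitable small constants $t$, the function $F-t$ has at most one zero there. First we say what this has to do with rational numbers.

## Wedges, radial decomposability, and Euler's construction

A *cyclic $n$-gon* is a convex polygon whose $n$ vertices lie, in order, on a circle of radius $R$ and center $O$. Let its sides be $a_1,\dots,a_n$ and its area $A$. Let $2\theta_j$ be the central angle subtended by side $j$, so $0<\theta_j<\pi$, $a_j=2R\sin\theta_j$ and $\sum_j\theta_j=\pi$. The *wedge* $W_j$ is the triangle formed by $O$ and the endpoints of side $j$. Its signed area is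
$$A_j=R^2\sin\theta_j\cos\theta_j ,$$
which is negative when $\theta_j>\pi/2$, that is, when $O$ lies outside the polygon, beyond side $j$. With this convention $A=\sum_jA_j$. At most one $\theta_j$ exceeds $\pi/2$, because $\sum\theta_j=\pi$.

**Definition.** A cyclic polygon with rational sides and rational area is *radially decomposable* if every $A_j$ is rational.

The $13,14,15$ triangle above is radially decomposable. For an example with a negative wedge, take sides $13,13,24$. The height over the side $24$ is $5$, so $A=60$ and $R=\frac{13\cdot13\cdot24}{240}=16.9$. The center lies $16.9-5=11.9$ beyond the long side, so its wedge area is $-12\cdot 11.9=-142.8$. For the short sides, $16.9^2-6.5^2=243.36=15.6^2$, so each wedge area is $6.5\cdot15.6=101.4$. Indeed $101.4+101.4-142.8=60$.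

**Definition.** A cyclic polygon is *Eulerian* if, up to rational rescaling, it arises as follows. Take integers $u_0,v_0$, set $m=u_0^2+v_0^2$ (representing a class in $\mathbb Q^*/(\mathbb Q^*)^2$), take rational $p_1,\dots,p_{n-1}$ and let
$$\sin\theta_i=\frac{u_0p_i^2+2v_0p_i-u_0}{\sqrt m\,(p_i^2+1)},\qquad \cos\theta_i=\frac{v_0p_i^2-2u_0p_i-v_0}{\sqrt m\,(p_i^2+1)},$$
with $0<\theta_i\le\pi/2$ and $\sum_{i<n}\theta_i<\pi$. Put $\theta_n=\pi-\sum_{i<n}\theta_i$, $R=\sqrt m$, $a_i=2\sqrt m\sin\theta_i$. The case $m=1$ is Euler's original parametrization.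

Two examples. For the triangle $6,8,10$ we have $R=5$; rescaled to $R=1$ the sines are $\frac35,\frac45,1$. With $(u_0,v_0)=(0,1)$ the formulas read $\sin\theta=\frac{2p}{p^2+1}$, $\cos\theta=\frac{p^2-1}{p^2+1}$, and $p=3$, $p=2$ give $(\frac35,\frac45)$ and $(\frac45,\frac35)$, leaving $\theta_3=\pi/2$. For the square of side $2$ take $(u_0,v_0)=(1,-1)$, so $m=2$, and $p_1=p_2=p_3=-1$. The formulas give $\sin\theta_i=\frac{1+2-1}{2\sqrt2}=\frac1{\sqrt2}$ and $\cos\theta_i=\frac{-1+2+1}{2\sqrt 2}=\frac1{\sqrt2}$, so $\theta_i=\pi/4$, $R=\sqrt2$ and $a_i=2$. Its area is $4$ and its wedge areas are $1$, although $R$ is irrational.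

The problem, from "Cyclic Polygons with Rational Sides and Area", is this.

**Conjecture 1.** All cyclic $n$-gons with an odd number of sides and rational area are radially decomposable (hence Eulerian).

As everywhere here, the sides are rational. We prove that the conjecture is true. Rationality of the wedges even holds for every $n$; oddness matters for the radius, as the square shows.

**Theorem A.** Let $n\ge3$. Every cyclic $n$-gon with rational sides and rational area is radially decomposable. If $n$ is odd, then moreover $R\in\mathbb Q$, and the polygon is Eulerian with $m=1$. In particular Conjecture 1 is true.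

For $n=3$ this can be checked by hand. The textbook formula $R=a_1a_2a_3/(4A)$ makes $R$ rational. By the inscribed angle theorem $\theta_j$ is the angle of the triangle opposite side $j$, so $\cos\theta_j\in\mathbb Q$ by the law of cosines, and $A_j=\frac{a_j}2R\cos\theta_j\in\mathbb Q$. For larger $n$ we do not want to rely on such formulas.

## Conjugating the polygon

Put
$$s_j=\frac{a_j}2,\qquad x=R^2,\qquad h_j=R\cos\theta_j .$$
Then $A_j=s_jh_j$ and $h_j+is_j=Re^{i\theta_j}$, so
$$h_j^2+s_j^2=x,\qquad \prod_j(h_j+is_j)=R^ne^{i\pi}=-R^n,\qquad \prod_j(h_j+is_j)^2=x^n,\qquad \sum_js_jh_j=A>0.\tag{3}$$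

We use one fact from field theory. For a subfield $K\subset\mathbb C$, the fixed field of $\mathrm{Aut}(\mathbb C/K)$ is $K$. Indeed, let $\alpha\in\mathbb C\setminus K$. If $\alpha$ is algebraic over $K$, it has a conjugate $\beta\ne\alpha$ (characteristic $0$), and there is a $K$-isomorphism $K(\alpha)\to K(\beta)$ with $\alpha\mapsto\beta$. If $\alpha$ is transcendental over $K$, use $K(\alpha)\to K(\alpha)$ with $\alpha\mapsto\alpha+1$. Take a transcendence basis of $\mathbb C$ over $K(\alpha)$; it is one over the target field as well (in the first case both fields are algebraic over $K$). Extend the isomorphism by the identity on this basis, and then to algebraic closures, which are both $\mathbb C$. The result is an automorphism over $K$ that moves $\alpha$.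

So to prove $A_j\in\mathbb Q$ we show $\sigma(A_j)=A_j$ for all $\sigma\in\mathrm{Aut}(\mathbb C)$. A natural first attempt goes like this. Suppose $x$ happens to be rational and all $h_j\ge0$. Then $A_j^2=s_j^2(x-s_j^2)\in\mathbb Q$, so $\sigma(A_j)=\pm A_j$. Since $\sum_j\sigma(A_j)=\sigma(A)=A=\sum_jA_j$, we get $\sum_j(A_j-\sigma(A_j))=0$. Every term is $0$ or $2A_j\ge0$, so every term vanishes and all $A_j$ are rational.

This attempt stops as soon as we drop the assumption $x\in\mathbb Q$. Then $\sigma(x)$ is some other number, possibly complex, and $\sigma(h_j)$ is a square root of $\sigma(x)-s_j^2$. The comparison of positive terms has no meaning any more. (If one $h_j$ is negative, the sign argument is incomplete even for rational $x$, since the terms $2A_j$ can have both signs.) What survives conjugation is only that $\sigma(x),\sigma(h_j)$ satisfy the same algebraic equations. So we want to know that those equations have just one solution over $\mathbb C$.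

**Theorem B.** Let a (convex) cyclic $n$-gon, $n\ge3$, have real half-sides $s_j>0$ and data $x,h_j,A$ as above. If $x',h_1',\dots,h_n'\in\mathbb C$ satisfy
$$h_j'^2+s_j^2=x'\ (\forall j),\qquad \prod_j(h_j'+is_j)^2=x'^n,\qquad \sum_js_jh_j'=A,\tag{4}$$
then $x'=x$ and $h_j'=h_j$ for all $j$.

The area equation is needed. For five sides of length $1$, the regular pentagon ($\theta_j=\pi/5$) and the pentagram ($h_j'+is_j=\sqrt{x'}e^{2\pi i/5}$) both satisfy the first two conditions. Their values of $\sum s_jh_j$ are $\frac54\cot\frac\pi5\approx1.72$ and $\frac54\cot\frac{2\pi}5\approx0.41$, and only the area separates them.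

**Proof of Theorem A from Theorem B.** *Rationality.* Let $\sigma\in\mathrm{Aut}(\mathbb C)$ and put $x'=\sigma(x)\neq0$, $h_j'=\sigma(h_j)$. Since $s_j,A\in\mathbb Q$, we have $h_j'^2+s_j^2=x'$ and $\sum s_jh_j'=A$. Since $\sigma(i)=\pm i$, applying $\sigma$ to the product relation gives $\prod_j(h_j'\pm is_j)^2=x'^n$ for one choice of the sign. Because $(h_j'+is_j)(h_j'-is_j)=x'$, the two products $\prod(h_j'+is_j)^2$ and $\prod(h_j'-is_j)^2$ multiply to $x'^{2n}\ne0$, so if one equals $x'^n$, so does the other. Thus (4) holds, and Theorem B gives $\sigma(x)=x$, $\sigma(h_j)=h_j$. As $\sigma$ was arbitrary, $x,h_j\in\mathbb Q$ and $A_j=s_jh_j\in\mathbb Q$.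

*Odd $n$.* By (3), $R^n=-\prod(h_j+is_j)$ is real and lies in $\mathbb Q(i)$, so $R^n\in\mathbb Q$. As $n$ is odd, $R=R^n/x^{(n-1)/2}\in\mathbb Q$. Rescale to $R=1$; then $\sin\theta_j=s_j$ and $\cos\theta_j=h_j$ are rational. Label the sides cyclically so that the side with $\theta_j>\pi/2$, if there is one, is the last. With $(u_0,v_0)=(0,1)$, $m=1$ and
$$p_j=\frac{1+\cos\theta_j}{\sin\theta_j}=\cot\frac{\theta_j}2\in\mathbb Q$$
the half-angle formulas give $\sin\theta_j=\frac{2p_j}{p_j^2+1}$ and $\cos\theta_j=\frac{p_j^2-1}{p_j^2+1}$. Also $0<\theta_j\le\pi/2$ for $j\le n-1$, and $\sum_{j<n}\theta_j=\pi-\theta_n<\pi$. This is Euler's parametrization. $\square$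

It remains to prove Theorem B. From now on, the $s_j>0$ are arbitrary real numbers and no arithmetic remains.

## Circular caps on a folded polygon

This section compares the given polygon with every other real closed polygon having the same sides and inscribed in some circle: the given one has the largest signed area.

The *signed area* of a closed Lipschitz curve $z$ in $\mathbb C$ is $\frac12\oint\mathrm{Im}(\bar z\,dz)$. It does not change under rotation. It does not change under a translation $z\mapsto z+c$ either, because $\oint dz=0$. A straight segment from $P$ to $Q$ contributes $\frac12\mathrm{Im}(\bar PQ)$.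

**Isoperimetric inequality (Hurwitz).** A closed curve of length $\ell$ satisfies $\text{area}\le \ell^2/4\pi$. Parametrize it proportionally to arc length by $z(\varphi)=\sum_lc_le^{il\varphi}$, $\varphi\in[0,2\pi]$. Then equality holds if and only if $z=c_0+c_1e^{i\varphi}$.

*Proof.* We have $|z'|=\ell/2\pi$ almost everywhere, so by Parseval $2\pi\sum l^2|c_l|^2=\int|z'|^2d\varphi=\ell^2/2\pi$. Again by Parseval, $\int\bar zz'\,d\varphi=2\pi\sum il|c_l|^2$, so the signed area is $\pi\sum l|c_l|^2$. Hence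
$$\frac{\ell^2}{4\pi}-\text{area}=\pi\sum_l(l^2-l)|c_l|^2\ge0,\tag{5}$$
and $l^2-l>0$ for every integer $l\neq0,1$. $\square$

**Lemma 1.** Let $X\ge\max s_j^2$, $\alpha_j\in(0,\pi)$, $\sqrt X\sin\alpha_j=s_j$, $\sum\alpha_j\in\pi\mathbb Z$. Then $\sum_js_j\sqrt X\cos\alpha_j\le A$, with equality only if $X=x$ and $\sqrt X\cos\alpha_j=h_j$ for all $j$.

*Proof.* **Step 1: realize the data as a closed polygon.** Put $Q_j=\sqrt Xe^{2i(\alpha_1+\dots+\alpha_j)}$ for $0\le j\le n$. Since $\sum\alpha_j\in\pi\mathbb Z$, we have $Q_n=Q_0$. The side lengths are $|Q_j-Q_{j-1}|=2\sqrt X\sin\alpha_j=2s_j$, and the signed area is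
$$\text{area}(Q)=\tfrac12\sum_j\mathrm{Im}(\overline{Q_{j-1}}Q_j)=\tfrac X2\sum_j\sin2\alpha_j=\sum_js_j\sqrt X\cos\alpha_j .$$

**Step 2: glue on the caps of the original circle.** On its own circumcircle, side $j$ of the given polygon (traversed counterclockwise) cuts off a counterclockwise arc of radius $R$ and central angle $2\theta_j$, whose chord has length $2R\sin\theta_j=2s_j$. Replace each segment $Q_{j-1}Q_j$ by an orientation-preserving congruent copy of this arc. The integral $\frac12\oint\mathrm{Im}(\bar z\,dz)$ changes by the signed area of the closed loop "arc, then chord backwards". With the center of the arc at the origin, the arc contributes $R^2\theta_j$ and the reversed chord $-\frac12R^2\sin2\theta_j$. So the loop has signed area $R^2(\theta_j-\sin\theta_j\cos\theta_j)$. The new closed curve has length $\sum2R\theta_j=2\pi R$ and signed area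
$$\text{area}(Q)+\sum_jR^2(\theta_j-\sin\theta_j\cos\theta_j)=\text{area}(Q)+\pi R^2-A .$$

**Step 3: compare.** By (5), $\text{area}(Q)+\pi R^2-A\le(2\pi R)^2/4\pi=\pi R^2$, that is, $\text{area}(Q)\le A$.

**Step 4: equality.** Then the new curve, parametrized from $Q_0$, is $c_0+c_1e^{i\varphi}$, with speed $|c_1|=2\pi R/2\pi=R$. The arc length from $Q_0$ to $Q_j$ is $2R(\theta_1+\dots+\theta_j)$, so $Q_j=c_0+c_1e^{2i(\theta_1+\dots+\theta_j)}$. Hence $Q_0,\dots,Q_{n-1}$ are $n\ge3$ distinct points on the circle of radius $R$ about $c_0$. They also lie on $|z|=\sqrt X$, so the two circles coincide: $c_0=0$ and $X=R^2=x$. Now $e^{2i\alpha_j}=Q_j/Q_{j-1}=e^{2i\theta_j}$ with $\alpha_j,\theta_j\in(0,\pi)$, so $\alpha_j=\theta_j$. $\square$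

Lemma 1 will settle every real $x'\ge\max s_j^2$. For $x'$ below some $s_j^2$, and for complex $x'$, there is no inscribed polygon to glue caps on. There we need the chord function.

## The chord function on the closed upper half-plane

Let $\mathbb H=\{\mathrm{Im}\,\xi>0\}$. For an element $re^{i\varphi}$ of $\overline{\mathbb H}$ with $0\le\varphi\le\pi$, take the square root $\sqrt re^{i\varphi/2}$, which lies in the closed first quadrant. This is continuous on $\overline{\mathbb H}$ and holomorphic on $\mathbb H$. With the principal logarithm put, for $\xi\in\overline{\mathbb H}\setminus\{0\}$,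
$$H_j(\xi)=\sqrt{\xi-s_j^2},\qquad \theta_j(\xi)=\tfrac1i\bigl(\mathrm{Log}(H_j+is_j)-\mathrm{Log}\sqrt\xi\bigr),\qquad L_j(\xi)=s_jH_j+\xi\,\theta_j(\xi).\tag{6}$$
(The number $\theta_j$ without argument remains the angle of the given polygon.)

**Step 1: regularity.** $H_j+is_j$ lies in the closed first quadrant with imaginary part at least $s_j>0$. So the logarithms in (6) are continuous, and $H_j,\theta_j,L_j$ are continuous on $\overline{\mathbb H}\setminus\{0\}$ and holomorphic on $\mathbb H$. As $\xi\to0$, $H_j\to is_j$, $H_j+is_j\to2is_j\ne0$ and $\xi\,\mathrm{Log}\sqrt\xi\to0$. So $L_j$ extends continuously to $\overline{\mathbb H}$ with $L_j(0)=is_j^2$. By definition $H_j+is_j=\sqrt\xi e^{i\theta_j}$, and $(H_j+is_j)(H_j-is_j)=\xi$, so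
$$H_j\pm is_j=\sqrt\xi\,e^{\pm i\theta_j(\xi)} .\tag{7}$$

**Step 2: the derivative is still the angle.** In $\mathbb H$ we have $H_j\ne0$ and $H_j'=\frac1{2H_j}$, so
$$i\theta_j'=\frac1{2H_j(H_j+is_j)}-\frac1{2\xi}=\frac{(H_j-is_j)-H_j}{2H_j\xi}=\frac{-is_j}{2H_j\xi},$$
and therefore
$$L_j'=\frac{s_j}{2H_j}+\theta_j+\xi\theta_j'=\frac{s_j}{2H_j}+\theta_j-\frac{s_j}{2H_j}=\theta_j .\tag{8}$$

**Step 3: boundary values.** Let $X$ be real.

* If $X\ge s_j^2$ and so $X>0$, then $H_j\ge0$ and (7) gives $\theta_j=\arcsin\frac{s_j}{\sqrt X}\in(0,\frac\pi2]$. So $L_j$ is the real function (1).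
* If $0<X<s_j^2$, then $H_j=i\sqrt{s_j^2-X}$ and $H_j+is_j=i\bigl(s_j+\sqrt{s_j^2-X}\bigr)$. So $\theta_j=\frac\pi2-i\,\mathrm{arccosh}\frac{s_j}{\sqrt X}$ and
$$L_j=\frac{\pi X}2+i\Bigl[s_j\sqrt{s_j^2-X}-X\,\mathrm{arccosh}\frac{s_j}{\sqrt X}\Bigr].$$
* If $X<0$, then $\sqrt X=i\sqrt{|X|}$ and $H_j+is_j$ are positive multiples of $i$. The difference of logarithms is real, so $\theta_j\in i\mathbb R$, and since $s_jH_j\in i\mathbb R$ too, $\mathrm{Re}\,L_j=0$.

**Step 4: behavior at infinity.** On the connected set $\{\xi\in\overline{\mathbb H}:|\xi|>s_j^2\}$ put $w=s_j/\sqrt\xi$, so $|w|<1$. Both $H_j/\sqrt\xi$ and the principal root $\sqrt{1-w^2}$ are continuous square roots of the nonvanishing function $1-w^2$. They agree for large positive $\xi$, hence everywhere on the set. By (7), $e^{i\theta_j}=\sqrt{1-w^2}+iw=e^{i\arcsin w}$ with the principal arcsine on the unit disc. So the continuous function $\theta_j-\arcsin w$ takes values in $2\pi\mathbb Z$; it is $0$ for real $\xi>s_j^2$, hence $\theta_j=\arcsin w$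 everywhere. Thus $L_j=\xi\,(w\sqrt{1-w^2}+\arcsin w)=\xi\,(2w+O(w^3))$, that is,
$$L_j(\xi)=2s_j\sqrt\xi+O(|\xi|^{-1/2})\quad\text{uniformly as }|\xi|\to\infty\text{ in }\overline{\mathbb H}.\tag{9}$$

**Step 5: the real part on the positive axis is concave.** For $X\ge0$ write $\hat L_j=\mathrm{Re}\,L_j(X)$ and $v_j=\mathrm{Im}\,L_j(X)$. By Step 3, $\hat L_j=\frac{\pi X}2$ for $0\le X\le s_j^2$, while for $X\ge s_j^2$ it is (1), with derivative $\arcsin(s_j/\sqrt X)\to\frac\pi2$ as $X\downarrow s_j^2$. So $\hat L_j$ is continuous on $[0,\infty)$, $C^1$ on $(0,\infty)$, with $\hat L_j(0)=0$ and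
$$\hat L_j'(X)=\hat\theta_j(X):=\arcsin\min\bigl(1,s_j/\sqrt X\bigr)\ge0,\tag{10}$$
which is nonincreasing. Hence $\hat L_j\ge0$ is concave on $[0,\infty)$.

**Step 6: a bookkeeping identity.** For $\varepsilon\in\{\pm1\}^n$ and $k\in\mathbb Z$ put $W(X)=\sum_j\varepsilon_j\hat L_j(X)-k\pi X$ for $X\ge0$. Since $\hat L_j=X\hat\theta_j$ for $0<X<s_j^2$ and $\hat L_j=X\hat\theta_j+s_j\sqrt{X-s_j^2}$ for $X\ge s_j^2$,
$$W(X)=XW'(X)+\sum_{s_j^2\le X}\varepsilon_js_j\sqrt{X-s_j^2}\qquad(X>0).\tag{11}$$

## Acute and obtuse polygons: two inequalities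

Call the given polygon *acute* if all $h_j\ge0$, and *obtuse* if some $h_j<0$; then exactly one $h_j$ is negative. The triangle $13,14,15$ is acute and $13,13,24$ is obtuse. In the acute case we shall control the real part of $F$ on the positive axis, and in the obtuse case the imaginary part.

**Lemma 2 (acute case).** Here $x\ge\max s_j^2$ and $\hat\theta_j(x)=\theta_j$. Put $\bar L(X)=\sum_j\hat L_j(X)-\pi X$.

(a) $\bar L\le A$ on $[0,\infty)$, and $\bar L<A$ on $[0,x)$.

(b) If $k\ge1$, then $W\le\bar L$.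

(c) Let $k=-\kappa\le0$, $X>0$, $W(X)>\bar L(X)$, and suppose $\kappa\ge1$ or $X\le x$. Then $W'(X)>0$.

(d) If $k=0$, $X>x$, $W'(X)=0$, then $W(X)\le A$.

*Proof.* The first sentence: $x=h_j^2+s_j^2\ge s_j^2$, and $\theta_j\le\pi/2$ with $\sin\theta_j=s_j/\sqrt x$.

**(a): tangent line at $x$.** $\bar L$ is concave and $\bar L'(x)=\sum\theta_j-\pi=0$, so $\bar L\le\bar L(x)$. By (11), $\bar L(x)=\sum s_jh_j=A$. For strictness, some $s_j^2<x$: otherwise all $\theta_j=\pi/2$, but two of them already sum to $\pi$ and $n\ge3$. For such $j$ and $0<X<x$ we have $\hat\theta_j(X)>\hat\theta_j(x)$, while $\hat\theta_l(X)\ge\hat\theta_l(x)$ for the others. So $\bar L'>0$ on $(0,x)$ and $\bar L<A$ on $[0,x)$.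

**(b): compare term by term.** $\varepsilon_j\hat L_j\le\hat L_j$ and $-k\pi X\le-\pi X$.

**(c): bound the negative part by its chord slope.** Let $P$ and $N$ be the sums of $\hat L_j$ over $\varepsilon_j=+1$ and over $\varepsilon_j=-1$. Then
$$W=P-N+\kappa\pi X=\bar L+(\kappa+1)\pi X-2N ,$$
so $W(X)>\bar L(X)$ means $2N(X)<(\kappa+1)\pi X$. As $N$ is concave with $N(0)=0$, $N(X)=\int_0^XN'\ge XN'(X)$, hence $N'(X)\le N(X)/X<(\kappa+1)\frac\pi2$. If $\kappa\ge1$, then, since $P'\ge0$, $W'=P'-N'+\kappa\pi>(\kappa-1)\frac\pi2\ge0$. If $\kappa=0$ and $X\le x$, then $P'+N'=\sum\hat\theta_j(X)\ge\sum\hat\theta_j(x)=\pi$, so $W'=(P'+N')-2N'>\pi-\pi=0$.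

**(d): a critical point is a folded polygon.** Here $X>x\ge\max s_j^2$ and $\sum\varepsilon_j\hat\theta_j(X)=0$. Put $\alpha_j=\hat\theta_j(X)$ if $\varepsilon_j=1$ and $\alpha_j=\pi-\hat\theta_j(X)$ if $\varepsilon_j=-1$. Then $\alpha_j\in(0,\pi)$, $\sqrt X\sin\alpha_j=s_j$, $\sqrt X\cos\alpha_j=\varepsilon_j\sqrt{X-s_j^2}$, and $\sum\alpha_j\in\pi\mathbb Z$. By (11) and Lemma 1, $W(X)=\sum s_j\sqrt X\cos\alpha_j\le A$. $\square$

**Lemma 3 (obtuse case).** Let index $0$ be the side with $h_0<0$. Then $s_0^2>\sum_{j\ne0}s_j^2$, and $v_0(X)>\sum_{j\ne0}v_j(X)$ for $0\le X<s_0^2$.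

*Proof.* **Step 1: the long side.** Put $\tau=\sum_{j\ne0}\theta_j=\pi-\theta_0<\pi/2$; then $s_0=R\sin\tau$. For $a,b>0$ with $a+b<\pi/2$,
$$\sin^2(a+b)-\sin^2a-\sin^2b=-2\sin^2a\sin^2b+2\sin a\cos a\sin b\cos b=2\sin a\sin b\cos(a+b)>0 .$$
Adding the $n-1\ge2$ angles one at a time gives $\sin^2\tau>\sum_{j\ne0}\sin^2\theta_j$. Multiply by $R^2$.

**Step 2: convexity in the square of the side.** Fix $X\ge0$ and regard the imaginary part $v$ as a function of $q=s^2\ge0$. By the boundary values, $v=0$ for $q\le X$. For $q>X$, $v=s\sqrt{s^2-X}-X\,\mathrm{arccosh}(s/\sqrt X)$ if $X>0$, and $v=s^2$ if $X=0$. In both cases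
$$\frac{dv}{ds}=\sqrt{s^2-X}+\frac{s^2}{\sqrt{s^2-X}}-\frac X{\sqrt{s^2-X}}=2\sqrt{s^2-X},\qquad \frac{dv}{dq}=\frac1{2s}\frac{dv}{ds}=\sqrt{1-X/q},$$
which is positive and nondecreasing in $q$. So $v$ is nonnegative, convex on $[0,\infty)$, strictly increasing for $q\ge X$, and $v(0)=0$. Convexity gives $v(a)\le\frac a{a+b}v(a+b)$ and $v(b)\le\frac b{a+b}v(a+b)$, so $v(a)+v(b)\le v(a+b)$.

**Step 3: conclude.** For $0\le X<s_0^2$, $\sum_{j\ne0}v(s_j^2)\le v\bigl(\sum_{j\ne0}s_j^2\bigr)<v(s_0^2)$. The last step uses strict growth if $\sum_{j\ne0}s_j^2\ge X$; otherwise the middle term is $0<v(s_0^2)$. $\square$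

## Real solutions of the system

We prove Theorem B when $x'$ is real.

**Case $x'\le0$.** Then $h_j'^2=x'-s_j^2<0$, so $\sum s_jh_j'$ is purely imaginary and cannot be $A>0$.

**Case $x'=X\ge\max s_j^2$.** Then $h_j'\in\mathbb R$ and $h_j'+is_j=\sqrt Xe^{i\alpha_j}$ with $\alpha_j\in(0,\pi)$. By (4), $e^{2i\sum\alpha_j}=1$, so $\sum\alpha_j\in\pi\mathbb Z$, and $\sum s_j\sqrt X\cos\alpha_j=A$. The equality case of Lemma 1 gives $X=x$ and $h_j'=h_j$.

**Case $0<x'=X<\max s_j^2$.** We show that this is impossible. Let $\mathcal S=\{j:s_j^2\le X\}$ and $\mathcal B=\{j:s_j^2>X\}\ne\emptyset$. For $j\in\mathcal S$ we have $h_j'=\varepsilon_j\sqrt{X-s_j^2}$ with $\varepsilon_j=\pm1$. Then $h_j'+is_j$ is $\sqrt Xe^{i\hat\theta_j(X)}$ or $\sqrt Xe^{i(\pi-\hat\theta_j(X))}$, and $(h_j'+is_j)^2=Xe^{2i\varepsilon_j\hat\theta_j(X)}$. For $j\in\mathcal B$ we have $h_j'=i\eta_j\sqrt{s_j^2-X}$ with $\eta_j=\pm1$, and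
$$(h_j'+is_j)^2=-\bigl(s_j+\eta_j\sqrt{s_j^2-X}\bigr)^2=-Xe^{2\eta_j\mathrm{arccosh}(s_j/\sqrt X)} .$$

*Obtuse polygon.* By Lemma 3, $s_0^2=\max s_j^2>X$, so $0\in\mathcal B$. The imaginary part of $\sum s_jh_j'=A$ and the moduli in $\prod(h_j'+is_j)^2=X^n$ give
$$\sum_{\mathcal B}\eta_js_j\sqrt{s_j^2-X}=0,\qquad\sum_{\mathcal B}\eta_j\,\mathrm{arccosh}\frac{s_j}{\sqrt X}=0 .$$
Subtract $X$ times the second from the first: $\sum_{\mathcal B}\eta_jv_j(X)=0$. But then $v_0(X)\le\sum_{j\ne0}v_j(X)$, against Lemma 3.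

*Acute polygon.* Put $\varepsilon_j=+1$ for $j\in\mathcal B$, where $\hat\theta_j(X)=\pi/2$, so that $-1=e^{2i\varepsilon_j\hat\theta_j(X)}$. The arguments in $\prod(h_j'+is_j)^2=X^n$ give $\sum\varepsilon_j\hat\theta_j(X)=k\pi$ for some $k\in\mathbb Z$, that is, $W'(X)=0$ for these $\varepsilon,k$. The real part of $\sum s_jh_j'=A$ is $\sum_{\mathcal S}\varepsilon_js_j\sqrt{X-s_j^2}=A$, so (11) gives $W(X)=A$. Since $X<\max s_j^2\le x$, Lemma 2(a) gives $\bar L(X)<A=W(X)$. If $k\ge1$, this contradicts Lemma 2(b). If $k\le0$, Lemma 2(c) gives $W'(X)>0$, a contradiction.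

## Non-real solutions become double zeros

Suppose (4) holds with $x'\notin\mathbb R$.

**Step 1: move to the upper half-plane.** Conjugating (4) gives $\overline{h_j'}^2+s_j^2=\overline{x'}$, $\sum s_j\overline{h_j'}=A$ and $\prod(\overline{h_j'}-is_j)^2=\overline{x'}^n$. Since $(\overline{h_j'}+is_j)(\overline{h_j'}-is_j)=\overline{x'}\ne0$, the product relation holds with $+is_j$ as well. So the conjugate data satisfy (4), and we may assume $x'\in\mathbb H$.

**Step 2: form $F$.** Write $h_j'=\varepsilon_jH_j(x')$ with $\varepsilon_j=\pm1$. By (7), $(h_j'+is_j)^2=(H_j+\varepsilon_jis_j)^2=x'e^{2i\varepsilon_j\theta_j(x')}$. So the product relation says $\sum\varepsilon_j\theta_j(x')=k\pi$ with some $k\in\mathbb Z$. For these $\varepsilon,k$ put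
$$F(\xi)=\sum_j\varepsilon_jL_j(\xi)-k\pi\xi-A\qquad(\xi\in\overline{\mathbb H}).$$
Then, by (6) and (8),
$$F(x')=\sum\varepsilon_js_jH_j(x')+x'\Bigl(\sum\varepsilon_j\theta_j(x')-k\pi\Bigr)-A=0,\qquad F'(x')=\sum\varepsilon_j\theta_j(x')-k\pi=0 .$$
Also $F\not\equiv0$, since $L_j(0)\in i\mathbb R$ gives $\mathrm{Re}\,F(0)=-A$. So $F$ has a zero of order at least $2$ at $x'$.

**Step 3: perturb.** Take a small circle around $x'$ in $\mathbb H$ on which $F\ne0$. For $|t|$ smaller than $\min|F|$ on this circle, Rouché's theorem shows that $F-t$ has as many zeros inside as $F$. So for all sufficiently small $t\in\mathbb C$, the function $F-t$ has at least two zeros in $\mathbb H$, with multiplicity.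

We show that for suitable arbitrarily small $t=t_1+it_2$ it has at most one. The freedom in $t$ is needed because we count zeros through the argument of $F$ along the real line, and $F$ itself may vanish there. For instance, in the acute case with all $\varepsilon_j=1$ and $k=1$ we have $F(x)=\bar L(x)-A=0$. We always take $|t|<A$.

**Step 4: what is known on the boundary.** Let $f=F-t$ and $M=\sum\varepsilon_js_j$, and let $W$ be as in (11) for these $\varepsilon,k$. By the boundary values,
$$\mathrm{Re}f(X)=-A-t_1-k\pi X\ (X\le0),\qquad\mathrm{Re}f(X)=W(X)-A-t_1\ (X\ge0),\tag{12}$$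
and by (9)
$$f(\xi)=-k\pi\xi+2M\sqrt\xi-A-t+O(|\xi|^{-1/2})\qquad(|\xi|\to\infty,\ \xi\in\overline{\mathbb H}).\tag{13}$$
So $f$ has no zeros in $\overline{\mathbb H}$ with $|\xi|$ large: the first nonzero one of the terms $-k\pi\xi$, $2M\sqrt\xi$, $-A-t$ dominates, and $-A-t\ne0$ because $|t|<A$.

**Step 5: the zero count.** Suppose $f$ has no real zero. For large $\varrho$ let $D=\{\xi\in\mathbb H:|\xi|<\varrho\}$. Then $f$ is continuous on $\overline D$, holomorphic in $D$, and zero-free on $\partial D$, hence zero-free on a neighborhood of $\partial D$ in $\overline D$. The set $D$ is convex; shrink $\partial D$ slightly towards the point $i\varrho/2$. The shrunk contours lie in $D$ and enclose all zeros of $f$ in $D$, so the usual argument principle applies to them. Their images under $f$ are homotopic in $\mathbb C^*$ to the image of $\partial D$. So the variation of $\arg f$ along $\partial D$ is $2\pi$ times the number of zeros in $D$. Let $\varrho\to\infty$: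
$$2\pi Z=\Delta+\Gamma,\tag{14}$$
where $Z$ is the number of zeros of $f$ in $\mathbb H$, $\Delta$ is the variation of $\arg f$ along $\mathbb R$ from $-\infty$ to $+\infty$, and $\Gamma$ is the limiting variation along the semicircles from $\varrho$ to $-\varrho$. By (13),
$$\Gamma=\pi\ \text{ if }k\ne0,\qquad\Gamma=\tfrac\pi2\ \text{ if }k=0\ne M,\qquad\Gamma=0\ \text{ if }k=M=0 .$$

Below, $\arg f$ is always a continuous branch along $\mathbb R$, "LHP" is the open left half-plane, and limits of $\arg f$ at $\pm\infty$ are read off from (13), with $\sqrt X=i\sqrt{|X|}$ for $X<0$. It remains to check in each case that $\Delta+\Gamma\in\{0,2\pi\}$.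

## Counting zeros for an obtuse polygon

**Step 1: trap $f$ in a half-plane over $[0,\infty)$.** Take $t=it_2$ with $t_2\ne0$ small and of sign $-\varepsilon_0$. If $k\ge1$, also require $\mathrm{Im}f(X_1)\ne0$ at $X_1=-A/(k\pi)$, which excludes one value of $t_2$. For $X\ge0$, $\mathrm{Im}F(X)=\sum\varepsilon_jv_j(X)$. All $v_j\ge 0$, so by Lemma 3 this has sign $\varepsilon_0$ on $[0,s_0^2)$. It vanishes for $X\ge s_0^2=\max s_j^2$. Since $\mathrm{Im}f=\mathrm{Im}F-t_2$,
$$\varepsilon_0\,\mathrm{Im}f>0\quad\text{on }[0,\infty).\tag{15}$$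

**Step 2: $k\le0$.** On $(-\infty,0]$, (12) gives $\mathrm{Re}f=-A+|k|\pi X\le-A<0$; take $\arg f\in(\frac\pi2,\frac{3\pi}2)$ there. With (15), $f$ has no real zero. At $X=0$, $f$ lies in the LHP and in the half-plane (15). So on $[0,\infty)$ we have $\arg f\in(0,\pi)$ if $\varepsilon_0=+1$ and $\arg f\in(\pi,2\pi)$ if $\varepsilon_0=-1$.

* $k<0$: at $-\infty$, $f\sim|k|\pi X$ and $\arg f\to\pi$. At $+\infty$, $f\sim|k|\pi X$ and $\arg f\to0$ if $\varepsilon_0=+1$, $\to2\pi$ if $\varepsilon_0=-1$. So $\Delta=\mp\pi$, $\Gamma=\pi$ and $\Delta+\Gamma\in\{0,2\pi\}$.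
* $k=0$, $M>0$: at $-\infty$, $f\sim2Mi\sqrt{|X|}$ and $\arg f\to\frac\pi2$. At $+\infty$, $f\sim2M\sqrt X$ and $\arg f\to0$ or $2\pi$. So $\Delta\in\{-\frac\pi2,\frac{3\pi}2\}$, $\Gamma=\frac\pi2$ and $\Delta+\Gamma\in\{0,2\pi\}$.
* $k=0$, $M<0$: $\arg f\to\frac{3\pi}2$ at $-\infty$ and $\to\pi$ at $+\infty$ for either sign $\varepsilon_0$. So $\Delta=-\frac\pi2$ and $\Delta+\Gamma=0$.
* $k=M=0$: $f\to-A-t$ at both ends. This limit lies in the LHP and in the half-plane (15), so both ends have the same limiting argument in $(\frac\pi2,\frac{3\pi}2)$. Thus $\Delta=0$, $\Gamma=0$ and $\Delta+\Gamma=0$.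

**Step 3: $k\ge1$.** On $X\le0$, $\mathrm{Re}f=-A-k\pi X$ is positive for $X<X_1$ and negative for $X_1<X\le0$, and $\mathrm{Im}f(X_1)\ne0$. With (15), $f$ has no real zero. At $-\infty$, $f\sim-k\pi X>0$; normalize $\arg f\to0$ there. Then $\arg f\in(-\frac\pi2,\frac\pi2)$ for $X<X_1$. On $(X_1,0]$ it lies in $(\frac\pi2,\frac{3\pi}2)$ if $\mathrm{Im}f(X_1)>0$, and in $(-\frac{3\pi}2,-\frac\pi2)$ if $\mathrm{Im}f(X_1)<0$. On $[0,\infty)$, $f$ stays in the half-plane (15), which is bounded by the real axis, and at $+\infty$ $f\sim-k\pi X<0$. So $\arg f$ tends to $\pi$ in the first case and to $-\pi$ in the second. Hence $\Delta=\pm\pi$, $\Gamma=\pi$ and $\Delta+\Gamma\in\{2\pi,0\}$.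

In all cases $Z\le1$, which contradicts the two zeros of $F-t$. So an obtuse polygon admits no non-real $x'$.

## Counting zeros for an acute polygon

Take $t=t_1+it_2$ with $t_1>0$ small.

**Step 1: $k\ge1$.** By Lemma 2(a),(b), on $[0,\infty)$ we have $\mathrm{Re}f=W-A-t_1\le\bar L-A-t_1\le-t_1<0$. On $X<0$, $\mathrm{Re}f=-A-t_1-k\pi X$ is positive to the left of $X_1=-(A+t_1)/(k\pi)$ and negative to its right. Choose $t_2$ small with $\mathrm{Im}f(X_1)\ne0$; then $f$ has no real zero. Normalize $\arg f\to0$ at $-\infty$. On all of $(X_1,\infty)$, $f$ stays in the LHP, so $\arg f$ stays in $(\frac\pi2,\frac{3\pi}2)$ or in $(-\frac{3\pi}2,-\frac\pi2)$. Since $f\sim-k\pi X$ at $+\infty$, it tends to $\pi$ or $-\pi$. So $\Delta+\Gamma\in\{2\pi,0\}$ and $Z\le1$.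

**Step 2: for $k=-\kappa\le0$, the real part changes sign at most once.** Let $u=\mathrm{Re}f$ on $\mathbb R$. It is continuous, $C^1$ on $(0,\infty)$ with $u'=W'$, and $u=-A-t_1+\kappa\pi X<0$ on $(-\infty,0]$.

*Claim.* There is no $X>0$ with $u(X)\ge0$ and $u'(X)=0$. Indeed $u(X)\ge0$ means $W(X)\ge A+t_1>A\ge\bar L(X)$. If $\kappa\ge1$ or $X\le x$, Lemma 2(c) gives $u'(X)=W'(X)>0$. If $\kappa=0$, $X>x$ and $u'(X)=0$, Lemma 2(d) gives $W(X)\le A$, a contradiction.

It follows that either $u<0$ on all of $\mathbb R$, or there is $c>0$ with $u<0$ on $(-\infty,c)$ and $u>0$ on $(c,\infty)$. Suppose $u$ has a zero, and let $c>0$ be the smallest one. Then $u'(c)\ge0$, so $u'(c)>0$ by the Claim, and $u>0$ just to the right of $c$. If $u(X_2)\le0$ for some $X_2>c$, then $u$ would have a positive maximum at an interior point of $[c,X_2]$, against the Claim.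

**Step 3: $k\le0$, choice of $t_2$.** If $c$ exists, choose $t_2$ small with $\mathrm{Im}f(c)\ne0$; this is possible because $c$ does not depend on $t_2$. Otherwise take $t_2=0$. Then $f$ has no real zero. Take $\arg f\in(\frac\pi2,\frac{3\pi}2)$ while $f$ is in the LHP. After $c$, if it exists, $\arg f$ lies in $(-\frac\pi2,\frac\pi2)$ or in $(\frac{3\pi}2,\frac{5\pi}2)$, according to the sign of $\mathrm{Im}f(c)$.

**Step 4: $k\le0$, the variation.**

* $k<0$: $\arg f\to\pi$ at $-\infty$. At $+\infty$, $u\to+\infty$, so $c$ exists, and $\arg f\to0$ or $2\pi$. With $\Gamma=\pi$, $\Delta+\Gamma\in\{0,2\pi\}$.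
* $k=0$, $M>0$: $\arg f\to\frac\pi2$ at $-\infty$. At $+\infty$, $u\to+\infty$, so $c$ exists, and $\arg f\to0$ or $2\pi$. With $\Gamma=\frac\pi2$, $\Delta+\Gamma\in\{0,2\pi\}$.
* $k=0$, $M<0$: $u\to-\infty$ at $+\infty$, so there is no $c$, and $\arg f$ goes from $\frac{3\pi}2$ to $\pi$. With $\Gamma=\frac\pi2$, $\Delta+\Gamma=0$.
* $k=M=0$: $u\to-A-t_1<0$ at $+\infty$. If $c$ existed, $u$ would be positive on $(c,\infty)$; so there is no $c$. Thus $f$ stays in the LHP and tends to $-A-t$ at both ends, so $\Delta=\Gamma=0$.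

Again $Z\le1$ in all cases, a contradiction. So there is no non-real $x'$. Together with the real case this proves Theorem B, hence Theorem A, and Conjecture 1 is proved. $\blacksquare$

## Other base fields, and a pentagon that is not convex

Theorem B uses no arithmetic, so the reduction can be run over other fields. The following is not needed for the conjecture.

**Theorem C.** Let $K\subset\mathbb R$ be any subfield and let a cyclic $n$-gon ($n\ge3$, any parity) satisfy $\prod_j(T-a_j^2)\in K[T]$ and $A\in K$. Then $R^2\in K$ and $A_j\in K(a_j^2)$ for every $j$. If moreover all $a_j\in K$ and $n$ is odd, then $R\in K$ and all diagonals lie in $K$.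

*Proof.* **Step 1: conjugate, allowing the sides to be permuted.** Let $q_j=s_j^2$ and $p_j=s_jh_j=A_j$. Then $p_j^2=q_j(x-q_j)$ and $(h_j+is_j)^2=x-2q_j+2ip_j$. Let $\sigma\in\mathrm{Aut}(\mathbb C/K)$. Since $\prod(T-a_j^2)\in K[T]$ and $q_j=a_j^2/4$, there is a permutation $\rho$ of the indices with $\sigma(q_j)=q_{\rho(j)}$. Put $x'=\sigma(x)$, $p'_{\rho(j)}=\sigma(p_j)$ and $h_l'=p_l'/s_l$. With $l=\rho(j)$, $p_l'^2=\sigma(q_j(x-q_j))=q_l(x'-q_l)$, so $h_l'^2=x'-s_l^2$. Also $\sum s_lh_l'=\sum p_l'=\sigma(A)=A$. Applying $\sigma$ to $\prod(x-2q_j+2ip_j)=x^n$ gives $\prod_l(x'-2q_l\pm2ip_l')=x'^n$ for one sign. It holds for both signs, because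
$$(x'-2q_l)^2+4p_l'^2=x'^2-4x'q_l+4q_l^2+4q_lx'-4q_l^2=x'^2\ne0 .$$
So (4) holds, and Theorem B gives $\sigma(x)=x$ and $\sigma(A_j)=p'_{\rho(j)}=A_{\rho(j)}$.

**Step 2: read off the fields.** As $\sigma$ was arbitrary in $\mathrm{Aut}(\mathbb C/K)$, $R^2=x\in K$. If $\sigma$ also fixes $a_j^2$, then sides $j$ and $\rho(j)$ have equal length. Equal sides have equal $\theta$: otherwise two different sides would have angles summing to $\pi$, which is impossible for $n\ge3$. So $\sigma(A_j)=A_{\rho(j)}=A_j$. Hence $A_j\in K(a_j^2)$.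

**Step 3: odd $n$ with all sides in $K$.** Then $A_j\in K$, so $h_j=A_j/s_j\in K$, and by (3) $R=-\mathrm{Re}\prod(h_j+is_j)/x^{(n-1)/2}\in K$. A diagonal cutting off the sides $i_0,\dots,l$ has length
$$2R\,\Bigl|\sin\sum_{j=i_0}^l\theta_j\Bigr|=2R\,\Bigl|\mathrm{Im}\prod_{j=i_0}^l\frac{h_j+is_j}R\Bigr|\in K.\qquad\square$$

Finally, convexity cannot be dropped from Theorem A. Take the right triangle with sides $6,8,10$, inscribed in a circle of radius $5$, and insert at one vertex a chord of length $2$ traversed forth and back. The result is a closed inscribed non-convex $5$-gon with sides $2,2,6,8,10$. The two inserted chords have half-length $1$ and distance $\sqrt{25-1}=\sqrt{24}$ from the center, so their signed wedge areas are $+\sqrt{24}$ and $-\sqrt{24}$. They cancel, and the signed area is $24$. So sides and signed area are rational, while two of the wedge areas are irrational.
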